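# Unipotent elements outside $\mathbf G(K)^+$ in characteristic two

## 1. An element of order two that $\mathbf G(K)^+$ misses

**Theorem 1.** There are a nonperfect field $K$ of characteristic $2$, a central division $K$-algebra $D$ of degree $8$ with a $K$-linear involution $\sigma$, and a homomorphism $\Theta:\mathbf G(K)\to\mathbb F_2$, where $\mathbf G$ is the spin group of the hyperbolic plane over $(D,\sigma)$, such that $\Theta(\mathbf G(K)^+)=0$ but $\Theta(\tilde u)=1$ for some $\tilde u\in\mathbf G(K)$ with $\tilde u^2=1$. In particular $\tilde u$ is unipotent and $\tilde u\notin\mathbf G(K)^+$.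

Here $\mathbf G$ is absolutely almost simple, simply connected, of type $D_8$ and of $K$-rank $1$. Let us say what all this means; the spin group itself is defined in Section 4.

Let $\mathbf G$ be an absolutely almost simple simply connected algebraic group over a field $K$, and suppose it is *isotropic*: it contains a nontrivial $K$-split torus, equivalently a proper parabolic $K$-subgroup.

**Definition.** $\mathbf G(K)^+$ is the subgroup of $\mathbf G(K)$ generated by those unipotent elements that lie in the unipotent radical $R_u(\mathbf Q)$ of some parabolic $K$-subgroup $\mathbf Q$ of $\mathbf G$. It is normal, because conjugation by $\mathbf G(K)$ permutes the parabolic $K$-subgroups.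

If $K$ is perfect, every unipotent element of $\mathbf G(K)$ lies in the unipotent radical of a parabolic $K$-subgroup, so $\mathbf G(K)^+$ is simply the group generated by all unipotents. If $K$ is not perfect, there may be other unipotents. Do these others still lie in the group generated by the good ones? The question is raised in "Algebraic and Abstract Simple Groups: Old and New" (https://uva.theopenscholar.com/files/documents/Alg_abstr_simple_grps.pdf), which says that it is still an open question whether $\mathbf G(K)^+$ coincides with the subgroup generated by all unipotents. Theorem 1 says that the answer, for general $K$ and $\mathbf G$, is **no**: the element $\tilde u$ is unipotent, since in characteristic $2$ the relation $\tilde u^2=1$ gives $(\tilde u-1)^2=0$ in every linear representation, and $\Theta$ separates it from $\mathbf G(K)^+$.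

The example has $K$-rank $1$. A second theorem shows that the phenomenon occurs in every relative rank, and computes the quotient. Let $K$ be a field of characteristic $2$ and $D\ne K$ a central division $K$-algebra of degree $d$ with a $K$-linear involution $\sigma$ such that $1\in\Lambda:=\{x+\sigma(x):x\in D\}$. Let $\Sigma\subset D^*$ be the subgroup generated by $\Lambda\setminus\{0\}$ and $[D^*,D^*]$, and put $D_0=\{x\in D^*:\mathrm{Nrd}(x)\in K^{*2}\}$. Let $\mathbf G_n$ be the spin group of the hyperbolic space of rank $n$ over $(D,\sigma)$, and let $\mathbf G_n(K)_u$ be the subgroup generated by all unipotents of $\mathbf G_n(K)$.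

**Theorem 2.** Let $n\ge2$.

(a) $\mathbf G_n(K)_u=\mathbf G_n(K)$.

(b) $\Sigma\subset D_0$ and $\mathbf G_n(K)/\mathbf G_n(K)^+\cong D_0/\Sigma$.

(c) Hence $\mathbf G_n(K)^+=\mathbf G_n(K)_u$ iff $\mathbf G_n(K)=\mathbf G_n(K)^+$ iff $D_0=\Sigma$.

(d) For the $D$ of Theorem 1, with a suitable involution, $D_0\ne\Sigma$. So $\mathbf G_n(K)^+\subsetneq\mathbf G_n(K)_u$ for all $n\ge2$. Here $\mathbf G_n$ has type $D_{8n}$ and $K$-rank $n$.

## 2. The subgroup $\mathbf G(K)^+$ in $SL_2$ and $PGL_2$

Take first $\mathbf G=SL_2$. The proper parabolic $K$-subgroups are the stabilizers of $K$-lines in $K^2$, and their unipotent radicals act trivially on that line. If $u\in SL_2(K)$ is unipotent and $u\ne1$, then $\ker(u-1)$ is a line defined over $K$, so $u$ lies in the unipotent radical of its stabilizer. For $SL_2$ there are no bad unipotents over any field.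

Now let $K$ be nonperfect of characteristic $2$, let $t\in K$ be a nonsquare, and take the class $u$ of $\begin{pmatrix}0&t\\1&0\end{pmatrix}$ in $PGL_2(K)$. The square of the matrix is the scalar $t$, so $u^2=1$ and $u$ is unipotent. A fixed point $x\in K$ on the projective line satisfies $x^2=t$, which is impossible, and $\infty\mapsto 0$. So $u$ lies in no proper parabolic $K$-subgroup. Moreover $PGL_2(K)^+$ is the image of $SL_2(K)$, that is, the set of classes of matrices with determinant in $K^{*2}$; since $\det=-t=t$ is not a square, $u\notin PGL_2(K)^+$.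

So without simple connectedness the answer is no for a simple reason: a determinant modulo squares detects the bad unipotent. But $u$ does not lift to $SL_2(K)$, and the obstruction to lifting is that same determinant. We shall meet this coincidence again in Section 6, where it is the obstacle.

## 3. Symmetric elements and the space $\Lambda$

From now on $\operatorname{char}K=2$, $D\ne K$ is a central division $K$-algebra of degree $d$ (so $\dim_KD=d^2$), and $\sigma$ is a $K$-linear involution: $\sigma$ is $K$-linear, $\sigma(xy)=\sigma(y)\sigma(x)$ and $\sigma^2=\mathrm{id}$. Let $K_s$ be a separable closure of $K$. Then $D\otimes_KK_s\cong M_d(K_s)$, and the reduced norm $\mathrm{Nrd}:D^*\to K^*$ is the determinant there. For $x\in D^*$ one has $\mathrm{Nrd}(x)=N_{K(x)/K}(x)^{d/[K(x):K]}$, and $\mathrm{Nrd}(x)=N_{E/K}(x)$ if $x$ lies in a maximal subfield $E$.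

An element $x$ is *symmetric* if $\sigma(x)=x$. In characteristic $2$ the elements $x+\sigma(x)$ form a proper subspace of the symmetric ones, and the whole story takes place in the gap between the two.

**Lemma 3.** Let $\Lambda=\{x+\sigma(x):x\in D\}$.

(a) $\sigma(\lambda)=\lambda$ for $\lambda\in\Lambda$, and $\sigma(x)\Lambda x\subset\Lambda$ for $x\in D$.

(b) If $0\ne\lambda\in\Lambda$, then $\lambda^{-1}\in\Lambda$.

(c) Over $K_s$ we have $D=M_d$, $\sigma(x)=B^{-1}x^TB$ with $B^T=B$, and $\Lambda=B^{-1}\mathrm{Alt}_d$, where $\mathrm{Alt}_d=\{m+m^T\}$. Hence $\dim_K\Lambda=d(d-1)/2$ and $0\ne\Lambda\ne D$.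

*Proof.* (a) The first claim is clear, and $\sigma(x)(y+\sigma(y))x=\sigma(x)yx+\sigma(\sigma(x)yx)$.

(b) By (a) with $x=\lambda^{-1}$, which is symmetric, $\lambda^{-1}=\sigma(\lambda^{-1})\,\lambda\,\lambda^{-1}\in\Lambda$.

(c) Over $K_s$, the map $x\mapsto\sigma(x)^T$ is an automorphism of $M_d$, so by Skolem–Noether $\sigma(x)=B^{-1}x^TB$ for some invertible $B$. From $\sigma^2=1$ we get that $B^{-1}B^T$ is a scalar $\varepsilon$. Transposing $B^T=\varepsilon B$ gives $\varepsilon^2=1$, so $\varepsilon=1$. Then $x+\sigma(x)=B^{-1}(Bx+(Bx)^T)$, so $\Lambda=B^{-1}\mathrm{Alt}_d$ over $K_s$. The space $\mathrm{Alt}_d$ consists of the symmetric matrices with zero diagonal and has dimension $d(d-1)/2$. As $D\ne K$, $d\ge2$, so $0<d(d-1)/2<d^2$. $\square$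

**Example.** Let $D$ be a quaternion division algebra, $D=E\oplus Ej$ with $E/K$ separable quadratic, $jm=s(m)j$ for the nontrivial automorphism $s$ of $E/K$, and $j^2=t\in K^*$. Two involutions will be useful. The canonical one is $\bar x=\mathrm{Trd}(x)-x$, so $x+\bar x=\mathrm{Trd}(x)$ and $\Lambda=K$. The other is $\sigma(m+m'j)=m+jm'=m+s(m')j$. Its symmetric elements are $E\oplus Kj$, while $x+\sigma(x)=(m'+s(m'))j$, so $\Lambda=Kj$. In both cases $\dim\Lambda=1$, as Lemma 3(c) predicts. The second involution is the one-variable version of the one we use later.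

## 4. Hyperbolic space over $(D,\sigma)$ and its spin group

Fix $n\ge1$ with $nd\ge4$. For a matrix $m$ over $D$ write $m^*=\sigma(m)^T$ and $m^{-*}=(m^*)^{-1}$. On the right $D$-space $V=D^n\oplus D^n$ of pairs of columns put
$$q(x,y)=x^*y \bmod\Lambda\ \in D/\Lambda,\qquad h\big((x,y),(x',y')\big)=x^*y'+y^*x'.$$
Then $q(zc)=\sigma(c)q(z)c$ for $c\in D$; this makes sense modulo $\Lambda$ by Lemma 3(a). Also $q(z+z')=q(z)+q(z')+h(z,z')$ mod $\Lambda$, because $x'^*y=\sigma(y^*x')\equiv y^*x'$ mod $\Lambda$. As an orientation: for $D=K$ and $\sigma=\mathrm{id}$ (excluded from now on) one would have $\Lambda=0$ and $q(x,y)=\sum x_iy_i$, the usual hyperbolic quadratic form.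

**Definition.** $\mathbf U_n$ is the $K$-group whose points over a $K$-algebra $R$ are the $g\in GL_{2n}(D_R)$ preserving $q$, with $D_R=D\otimes R$ and $\Lambda_R=\Lambda\otimes R$.

**What $\mathbf U_n$ is over $K_s$.** By Lemma 3(c), $D=M_d$, so $x$ and $y$ become $nd\times d$ matrices. Put $y'=By$ (coordinatewise). Since $\sum\sigma(x_i)y_i=B^{-1}\sum x_i^TBy_i$, left multiplication by $B$ turns $q$ into the class of $x^Ty'$ in $M_d/\mathrm{Alt}_d$. The class of a matrix $m$ modulo $\mathrm{Alt}_d$ is given by its diagonal entries $m_{ii}$ and the sums $m_{ij}+m_{ji}$, $i<j$. Let $Q(\xi,\eta)=\xi^T\eta$ be the hyperbolic quadratic form on columns $\zeta=(\xi,\eta)$ of length $2nd$, with polar form $\beta$, and let $\zeta_1,\dots,\zeta_d$ be the columns of $(x,y')$. Then the class of $x^Ty'$ is given by the values $Q(\zeta_i)$ and $\beta(\zeta_i,\zeta_j)$, $i<j$. If $g$ preserves $Q$ it preserves $\beta$, hence $q$. Conversely, taking $\zeta_1=\zeta$ arbitrary and the other columns $0$, we see that if $g$ preserves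 $q$ then it preserves $Q$. This holds over every $K_s$-algebra.

Hence $\mathbf U_n$ is a form of $O_{2nd}$, and $\mathbf S_n:=\mathbf U_n^0$ is a form of $SO_{2nd}$, absolutely almost simple of type $D_{nd}$.

**Definition.** The *spin group of the hyperbolic space of rank $n$ over $(D,\sigma)$* is the simply connected central cover $\pi:\mathbf G_n\to\mathbf S_n$. For $n=1$ we speak of the hyperbolic plane.

The kernel of $\pi$ is of multiplicative type with character group $\mathbb Z/2$, so $\ker\pi=\mu_2$. In characteristic $2$ we have $\mu_2(K)=1$, so $\pi$ **is injective on $K$-points**. We may therefore compute with matrices, provided we know which matrices lift; Lemma 7 below decides this on the block-diagonal ones.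

Let $\Lambda_n=\{m+m^*:m\in M_n(D)\}$. These are exactly the matrices $m=m^*$ with diagonal entries in $\Lambda$: split such a matrix into its strictly upper part, its strictly lower part, and its diagonal. Note $p^*\Lambda_np\subset\Lambda_n$ for $p\in M_n(D)$.

**Lemma 4.** Let $g=\begin{pmatrix}a&b\\c&f\end{pmatrix}\in\mathbf U_n(K)$ with blocks in $M_n(D)$. Then
$$a^*c,\ b^*f\in\Lambda_n,\qquad a^*f+c^*b=1,\qquad g^{-1}=\begin{pmatrix}f^*&b^*\\c^*&a^*\end{pmatrix}.\tag{1}$$
If $c$ is invertible, then
$$ac^{-1}\in\Lambda_n,\qquad c^{-1}f\in\Lambda_n.\tag{2}$$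
The same holds over every extension field $F$ of $K$, with $D_F$, $\Lambda_F$ in place of $D$, $\Lambda$.

*Proof.* First, $g$ preserves $h$ itself, not only modulo $\Lambda$. Since $g$ preserves $q$, the element $\delta=h(gz,gz')-h(z,z')$ lies in $\Lambda$. Replacing $z,z'$ by $zc_1,z'c_2$ shows $\sigma(c_1)\delta c_2\in\Lambda$ for all $c_1,c_2$, so the two-sided ideal generated by $\delta$ lies in $\Lambda\neq D$. As $D$ (and $D_F$) is simple, $\delta=0$.

Now evaluate. From $h$ on vectors $(x,0),(x',0)$: $a^*c+c^*a=0$, so $a^*c=c^*a=(a^*c)^*$. From $q$ on $(e_i,0)$: $e_i^*a^*ce_i\in\Lambda$. So $a^*c\in\Lambda_n$. Vectors $(0,y)$ give $b^*f\in\Lambda_n$ in the same way, and $h$ on $(x,0),(0,y')$ gives $a^*f+c^*b=1$. The formula for $g^{-1}$ follows by multiplying out: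
$$\begin{pmatrix}f^*&b^*\\c^*&a^*\end{pmatrix}\begin{pmatrix}a&b\\c&f\end{pmatrix}=\begin{pmatrix}(a^*f+c^*b)^*&f^*b+b^*f\\c^*a+a^*c&c^*b+a^*f\end{pmatrix}=1.$$
The first relation in (1) applied to $g^{-1}$ reads $fc^*\in\Lambda_n$. If $c$ is invertible, $c^{-*}(a^*c)c^{-1}=(ac^{-1})^*$ and $c^{-1}(fc^*)c^{-*}=c^{-1}f$ lie in $\Lambda_n$, and elements of $\Lambda_n$ are $*$-symmetric. This is (2). $\square$

## 5. Parabolic subgroups and a lifting criterion

For a cocharacter $\chi$ of a connected reductive $K$-group write $\mathbf P(\chi)$ for the subgroup of those $g$ for which $\lim_{t\to0}\chi(t)g\chi(t)^{-1}$ exists, $\mathbf U(\chi)$ for those with limit $1$, and $\mathbf Z(\chi)$ for the centralizer of $\chi$. Recall that $\mathbf P(\chi)$ is a parabolic $K$-subgroup with unipotent radical $\mathbf U(\chi)$ and Levi subgroup $\mathbf Z(\chi)$, and that every parabolic $K$-subgroup is of this form.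

**The block parabolic.** Take $\chi(t)=\mathrm{diag}(t1_n,t^{-1}1_n)$. It preserves $q$ and is connected, so it lies in $\mathbf S_n$; thus $\mathbf S_n$ and $\mathbf G_n$ are isotropic. Conjugation by $\chi(t)$ multiplies $b$ by $t^2$ and $c$ by $t^{-2}$. So $\mathbf P:=\mathbf P(\chi)$ consists of the block upper triangular elements of $\mathbf S_n$. By (1), elements of $\mathbf U(\chi)(K)$ are $\begin{pmatrix}1&b\\0&1\end{pmatrix}$ with $b\in\Lambda_n$. Conversely such a matrix preserves $q$, since $(x+by)^*y=x^*y+y^*by$ and $y^*by\in\Lambda$. These matrices form the $K$-points of a connected group, so they all lie in $\mathbf U(\chi)(K)$. Put $\mathbf U^+=\mathbf U(\chi)$. In the same way $\mathbf U^-=\mathbf U(-\chi)$ has $K$-points $\begin{pmatrix}1&0\\c&1\end{pmatrix}$ with $c\in\Lambda_n$. Finally, by (1) over an algebraic closure, block-diagonal elements are $\mathrm{diag}(a,a^{-*})$; all of these preserve $q$ and form a connected group, so $\mathbf Z(\chi)=\{\mathrm{diag}(a,a^{-*})\}\cong GL_n(D)$.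

**A minimal parabolic.** Let $r_1,\dots,r_n>0$ be pairwise distinct integers and $\chi'(t)=\mathrm{diag}(t^{r_1},\dots,t^{r_n};t^{-r_1},\dots,t^{-r_n})$. Then $\mathbf Z(\chi')=\{\mathrm{diag}(a,a^{-*}):a\text{ diagonal}\}\cong GL_1(D)^n$. A $K$-split torus in $GL_1(D)$, acting on $D$ by left multiplication, decomposes $D$ into weight spaces. These are right ideals, so there is only one weight, and the torus acts by scalars. So the maximal split torus of $GL_1(D)$ is its central $\mathbb G_m$, and $\mathbf Z(\chi')$ has a central maximal split torus of dimension $n$. A parabolic $K$-subgroup inside $\mathbf P(\chi')$ contains $\mathbf U(\chi')$, and its image in the Levi $\mathbf Z(\chi')$ is given by a $K$-cocharacter of $\mathbf Z(\chi')$. Such a cocharacter is central, so the image is everything. Hence $\mathbf P(\chi')$ is a minimal parabolic $K$-subgroup, and $\mathbf S_n$ and $\mathbf G_n$ have $K$-rank $n$.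

Let $\mathbf P_{\min}=\mathbf P(\chi')$ for $r_i=n+1-i$. Elements of $R_u(\mathbf P_{\min})(K)$ have $c=0$ and $a$ upper unitriangular. For $n=1$, $\mathbf P_{\min}=\mathbf P$.

**Lemma 5.** Let $\mathbf Q$ be a parabolic $K$-subgroup of $\mathbf S_n$ and $\tilde{\mathbf Q}=\pi^{-1}(\mathbf Q)$, a parabolic of $\mathbf G_n$. Then $\pi$ restricts to an isomorphism $R_u(\tilde{\mathbf Q})\cong R_u(\mathbf Q)$, and $R_u(\mathbf Q)(K)\subset\pi(\mathbf G_n(K)^+)$.

*Proof.* The image of $R_u(\tilde{\mathbf Q})$ is a connected normal unipotent subgroup of $\mathbf Q$ with reductive quotient, so it is $R_u(\mathbf Q)$. The kernel $\mu_2\cap R_u(\tilde{\mathbf Q})$ is of multiplicative type inside a unipotent group, so it is trivial. $\square$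

**Lemma 6.** $\pi(\mathbf G_n(K)^+)$ is generated by the $\pi(\mathbf G_n(K))$-conjugates of $R_u(\mathbf P_{\min})(K)$.

*Proof.* The map $\mathbf Q\mapsto\pi^{-1}(\mathbf Q)$ is a bijection on parabolic $K$-subgroups. Every parabolic $K$-subgroup contains a minimal one, whose unipotent radical contains that of the bigger one. So minimal ones suffice to generate $\mathbf G_n(K)^+$, and these are conjugate under $\mathbf G_n(K)$ (Borel–Tits). Apply $\pi$ and Lemma 5. $\square$

**Lemma 7.** An element $\mathrm{diag}(a,a^{-*})$, $a\in GL_n(D)$, lies in $\pi(\mathbf G_n(K))$ if and only if $\mathrm{Nrd}(a)\in K^{*2}$.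

*Proof.* Let $\mathbf M=\pi^{-1}(GL_n(D))$, where $GL_n(D)=\mathbf Z(\chi)$. A positive multiple of $\chi$ lifts to a cocharacter $\tilde\chi$ of $\mathbf G_n$. Since $\pi(\mathbf Z(\tilde\chi))=\mathbf Z(\chi)$ and $\mathbf Z(\tilde\chi)$ contains the central $\mu_2$, we get $\mathbf M=\mathbf Z(\tilde\chi)$. So $\mathbf M$ is a Levi subgroup of $\pi^{-1}(\mathbf P)$: it is connected reductive, and $[\mathbf M,\mathbf M]$ is simply connected because $\mathbf G_n$ is. The central isogeny $[\mathbf M,\mathbf M]\to SL_n(D)$ induced by $\pi$ is an isomorphism because $SL_n(D)$ is simply connected. In particular $\mu_2\cap[\mathbf M,\mathbf M]=1$.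

Let $\mathbf T=\mathbf M/[\mathbf M,\mathbf M]$, a torus. The surjection $\mathbf T\to GL_n(D)/SL_n(D)=\mathbb G_m$ given by $\mathrm{Nrd}$ has kernel $\mu_2[\mathbf M,\mathbf M]/[\mathbf M,\mathbf M]\cong\mu_2$. So $\mathbf T$ is one-dimensional and isogenous to $\mathbb G_m$, hence split, and we identify $\mathbf T=\mathbb G_m$ so that the surjection is $y\mapsto y^2$. Now consider
$$\mathbf M\to GL_n(D)\times_{\mathrm{Nrd},\,\mathbb G_m,\,y\mapsto y^2}\mathbf T .$$
Both sides map onto $\mathbf T$ as fppf sheaves (the right side because $\mathrm{Nrd}$ is surjective). The kernels are $[\mathbf M,\mathbf M]$ and $SL_n(D)$, which $\pi$ identifies. So the map is an isomorphism, and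
$$\mathbf M(K)=\{(a,y)\in GL_n(D)\times K^*:\mathrm{Nrd}(a)=y^2\},$$
with $\pi(a,y)=\mathrm{diag}(a,a^{-*})$. An element of $\mathbf G_n(K)$ mapping into $GL_n(D)$ lies in $\mathbf M(K)$, and the claim follows. $\square$

Finally, for $n=1$ and $0\ne\lambda\in\Lambda$, multiply out (recall $\lambda^{-1}\in\Lambda$ and $1+1=0$):
$$w_\lambda:=\begin{pmatrix}1&\lambda^{-1}\\0&1\end{pmatrix}\begin{pmatrix}1&0\\\lambda&1\end{pmatrix}\begin{pmatrix}1&\lambda^{-1}\\0&1\end{pmatrix}=\begin{pmatrix}0&\lambda^{-1}\\\lambda&0\end{pmatrix}\in\pi(\mathbf G_1(K)^+),\tag{3}$$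
the membership by Lemma 5 for $\mathbf P$ and its opposite $\mathbf P(-\chi)$.

## 6. The involutions $u_v$ and characters of $D^*$

Let $n=1$ and $d\ge4$. Formula (3) makes sense for any symmetric $v\ne0$, in $\Lambda$ or not:
$$u_v=\begin{pmatrix}0&v^{-1}\\v&0\end{pmatrix},\qquad u_v^2=1 .$$

**Lemma 8.** Let $v\ne0$ be symmetric and $0\ne\lambda_0\in\Lambda$.

(a) $u_v=w_{\lambda_0}\cdot\mathrm{diag}(x,\sigma(x)^{-1})$ with $x=\lambda_0^{-1}v$. So $u_v\in\mathbf S_1(K)$, and $u_v$ lifts to $\mathbf G_1(K)$ iff $\mathrm{Nrd}(\lambda_0^{-1}v)\in K^{*2}$. The lift $\tilde u$ is then unique, satisfies $\tilde u^2=1$, and is unipotent.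

(b) If $v\notin\Lambda$, then $u_v$ lies in the unipotent radical of no parabolic $K$-subgroup of $\mathbf S_1$.

*Proof.* (a) As $\lambda_0,v$ are symmetric, $\sigma(x)^{-1}=(v\lambda_0^{-1})^{-1}=\lambda_0v^{-1}$, and the product is $\begin{pmatrix}0&\lambda_0^{-1}\lambda_0v^{-1}\\\lambda_0\lambda_0^{-1}v&0\end{pmatrix}=u_v$. By (3), $w_{\lambda_0}$ lifts, so $u_v$ lifts iff the diagonal factor does; use Lemma 7. The lift is unique and of square $1$ because $\pi$ is injective on $K$-points. Then $(\tilde u-1)^2=0$ in any faithful representation.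

(b) Note $u_v\ne1$. A proper parabolic $K$-subgroup is conjugate under $\mathbf S_1(K)$ to $\mathbf P$, since the $K$-rank is $1$. So an element of the $K$-points of its unipotent radical fixes a nonzero vector $z$ with $q(z)=0$, as $\begin{pmatrix}1&b\\0&1\end{pmatrix}$ fixes $(1,0)$. The vectors fixed by $u_v$ are $(x,vx)$, and $q(x,vx)=\sigma(x)vx$ mod $\Lambda$. If $x\ne0$ and $\sigma(x)vx\in\Lambda$, then $v\in\Lambda$ by Lemma 3(a) applied with $x^{-1}$. $\square$

So a symmetric $v\notin\Lambda$ for which $u_v$ lifts gives a unipotent outside all unipotent radicals. It may still be a product of good unipotents. To show that it is not, we want a homomorphism on $\mathbf G_1(K)$ that kills $\mathbf G_1(K)^+$ and not $\tilde u$.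

**The reduced norm does not help.** By analogy with $PGL_2$, one tries to attach to $g$ the class of $\mathrm{Nrd}(c)$ modulo squares. On $w_\lambda$ this gives $\mathrm{Nrd}(\lambda)$, on $u_v$ it gives $\mathrm{Nrd}(v)$. Now
$$w_{\lambda_0}w_\lambda=\mathrm{diag}(\lambda_0^{-1}\lambda,\lambda_0\lambda^{-1})\in\pi(\mathbf G_1(K)),$$
so Lemma 7 gives $\mathrm{Nrd}(\lambda)\in\mathrm{Nrd}(\lambda_0)K^{*2}$ for all nonzero $\lambda\in\Lambda$. And by Lemma 8(a), $u_v$ lifts exactly when $\mathrm{Nrd}(v)\in\mathrm{Nrd}(\lambda_0)K^{*2}$. So the norm class cannot tell a liftable $u_v$ from a $w_\lambda$: the lifting condition is the vanishing of the invariant. We need a character of $D^*$ finer than the reduced norm modulo squares.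

What should be required of it? If $c\ne0$, relations (1) and (2) give
$$\begin{pmatrix}a&b\\c&f\end{pmatrix}=\begin{pmatrix}1&ac^{-1}\\0&1\end{pmatrix}\begin{pmatrix}0&\sigma(c)^{-1}\\c&0\end{pmatrix}\begin{pmatrix}1&c^{-1}f\\0&1\end{pmatrix}$$
(the upper right entry on the right is $ac^{-1}f+\sigma(c)^{-1}$; and $b=\sigma(c)^{-1}(1+\sigma(a)f)=\sigma(c)^{-1}+ac^{-1}f$, using that $ac^{-1}$ is symmetric). The outer factors lie in $\mathbf U^+(K)$. So a homomorphism on $\mathbf S_1(K)$ that is trivial on $\mathbf U^+(K)$ can only depend on $c$ when $c\ne0$, and must be trivial on $w_\lambda$. This dictates the following.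

**Proposition 9.** Let $\Phi:D^*\to\mathbb F_2$ be a homomorphism with $\Phi\circ\sigma=\Phi$ and $\Phi(\lambda)=0$ for all nonzero $\lambda\in\Lambda$. For $g=\begin{pmatrix}a&b\\c&f\end{pmatrix}\in\mathbf U_1(K)$ put
$$\theta(g)=\Phi(c)\ \text{ if }c\ne0,\qquad\theta(g)=\Phi(a)\ \text{ if }c=0.$$
Then $\theta:\mathbf U_1(K)\to\mathbb F_2$ is a homomorphism, and $\Theta=\theta\circ\pi$ vanishes on $\mathbf G_1(K)^+$. If $v$ is symmetric with $\Phi(v)=1$, and $\mathrm{Nrd}(\lambda_0^{-1}v)\in K^{*2}$ for some nonzero $\lambda_0\in\Lambda$, then the lift $\tilde u$ of $u_v$ satisfies $\tilde u^2=1$ and $\Theta(\tilde u)=1$.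

*Proof.* If $c=0$, then $\sigma(a)f=1$ by (1), so $\Phi(f)=\Phi(a)$. Let $g''=gg'$.

*Case $c'=0$.* The first column of $g''$ is $(aa',ca')$, so $\theta(g'')=\theta(g)+\Phi(a')=\theta(g)+\theta(g')$.

*Case $c=0$, $c'\ne0$.* Here $c''=fc'$, so $\theta(g'')=\Phi(f)+\Phi(c')=\Phi(a)+\Phi(c')=\theta(g)+\theta(g')$.

*Case $c,c'\ne0$.* Here $c''=ca'+fc'=c\lambda c'$ with $\lambda=a'c'^{-1}+c^{-1}f$, which lies in $\Lambda$ by (2). If $\lambda\ne0$, then $\theta(g'')=\Phi(c)+0+\Phi(c')$. If $\lambda=0$, then $c''=0$ and $f=ca'c'^{-1}$. As $a'c'^{-1}\in\Lambda$ is symmetric, $a'c'^{-1}=\sigma(c')^{-1}\sigma(a')$, and by (1)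
$$f''=cb'+ff'=c\,\sigma(c')^{-1}\big(\sigma(c')b'+\sigma(a')f'\big)=c\,\sigma(c')^{-1}.$$
So $\theta(g'')=\Phi(a'')=\Phi(f'')=\Phi(c)+\Phi(c')$.

Thus $\theta$ is a homomorphism. It vanishes on $R_u(\mathbf P_{\min})(K)=\mathbf U^+(K)$, where $c=0$ and $a=1$, hence on all conjugates. By Lemma 6, $\Theta$ vanishes on $\mathbf G_1(K)^+$. The last claim is Lemma 8(a) together with $\theta(u_v)=\Phi(v)$. $\square$

**Quaternion algebras have no such $\Phi$ and $v$.** Let $d=2$ and let $y\in D$ with $\mathrm{Nrd}(y)=1$. Then $y$ is a commutator. If $y\in K$, then $y^2=1$ and $y=1$. If $K(y)/K$ is inseparable, then $y^2\in K$ and $\mathrm{Nrd}(y)=y^2=1$, so $y=1$, which is absurd. If $K(y)/K$ is separable quadratic, Hilbert 90 gives $y=m\,\bar m^{-1}$ with $m\in K(y)$, and $\bar m=rmr^{-1}$ for some $r\in D^*$ by Skolem–Noether, so $y=m\,r\,m^{-1}r^{-1}$. Now $\Lambda=K\lambda_0$ by Lemma 3(c). If $\mathrm{Nrd}(\lambda_0^{-1}v)=\gamma^2$ with $\gamma\in K^*$, then $\gamma^{-1}\lambda_0^{-1}v$ is a commutator, so $v$ is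 $\gamma\lambda_0\in\Lambda$ times a commutator, and any $\Phi$ as in the proposition has $\Phi(v)=0$. (In the notation of Theorem 2, with $\Lambda=K$, the same computation gives $D_0=K^*[D^*,D^*]=\Sigma$, so quaternion algebras give $\mathbf G_n(K)=\mathbf G_n(K)^+$ for $n\ge2$.) A larger $D$ is needed.

## 7. Leading coefficients in iterated skew Laurent series

We look for $D$ in which elements have leading coefficients in a field $L$, and for $\Phi$ of the form "apply a character of $L^*$ to the leading coefficient".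

Let $\Gamma=(\mathbb Z/2)^3$ with basis $s_1,s_2,s_3$, and let $L/k$ be any Galois extension with group $\Gamma$ in characteristic $2$. Let
$$D=L((j_1))((j_2))((j_3))$$
be the iterated skew Laurent series ring with $j_im=s_i(m)j_i$ for $m\in L$ and commuting $j_i$. (One variable: for $L/k$ quadratic, $L((j))$ is the quaternion algebra of the example in Section 3, with $E=L((t))$, $K=k((t))$ and $t=j^2$.) It is a division ring, since at each stage a nonzero series is its leading term times $1-y$ with $y$ of positive order, and $1-y$ is inverted by the geometric series. Put $t_i=j_i^2$, which is central because $s_i^2=1$, and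
$$L'=L((t_1))((t_2))((t_3)),\qquad K=k((t_1))((t_2))((t_3)).$$
For $S\subset\{1,2,3\}$ put $j_S=\prod_{i\in S}j_i$ and $s_S=\prod_{i\in S}s_i$. For $\nu\in\mathbb Z^3$ put $j^\nu=j_1^{\nu_1}j_2^{\nu_2}j_3^{\nu_3}$ and $s^\nu=\prod s_i^{\nu_i}$.

**Lemma 10.** $D=\bigoplus_SL'j_S$ is a central division $K$-algebra of degree $8$ with maximal subfield $L'$, and $K$ is nonperfect of characteristic $2$.

*Proof.* An element of $D$ is a formal sum $\sum_\nu m_\nu j^\nu$ whose support satisfies: $\nu_3$ is bounded below; for each $\nu_3$, $\nu_2$ is bounded below; for each $(\nu_2,\nu_3)$, $\nu_1$ is bounded below. These conditions pass to the part of the sum with $\nu$ in a given class mod $2$. Grouping terms by the class of $\nu$ gives $D=\bigoplus_SL'j_S$.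

If $x=\sum m_\nu j^\nu$ commutes with $L$, then $m\,m_\nu=m_\nu s^\nu(m)$ for all $m\in L$, so the support lies in $\{\nu:s^\nu=1\}=(2\mathbb Z)^3$ and $x\in L'$. If $x$ also commutes with all $j_i$, it lies in $L'^\Gamma=K$ ($\Gamma$ acting on coefficients). Conversely $K$ is central. As $L/k$ is finite of degree $8$, $L'=L\otimes_kK$ and $[L':K]=8$. So the center is $K$, $\dim_KD=64$, and $L'$ is a maximal subfield. Finally $t_1$ is not a square in $K$: the leading exponent of a square is even. $\square$

**The involution.** Define $\sigma(\sum m_Sj_S)=\sum j_Sm_S=\sum s_S(m_S)j_S$ for $m_S\in L'$. This is $K$-linear with $\sigma^2=1$. As $j_Sj_T$ is a central element times $j_{S\triangle T}$, we have $\sigma(mj_Sj_T)=j_Sj_Tm=j_Tj_Sm$ for $m\in L'$, hence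
$$\sigma(mj_S\cdot m'j_T)=\sigma(m\,s_S(m')\,j_Sj_T)=j_Tj_S\,m\,s_S(m')=j_Tm'\,j_Sm=\sigma(m'j_T)\sigma(mj_S).$$
So $\sigma$ is a $K$-linear involution; it fixes $L'$ elementwise, and $\sigma(j_i)=j_i$. Moreover
$$\Lambda=\{x+\sigma(x)\}=\bigoplus_{S\ne\emptyset}(L')^{s_S}j_S,\qquad(L')^s=L^s((t_1))((t_2))((t_3)),\tag{4}$$
since $x+\sigma(x)=\sum_S(m_S+s_S(m_S))j_S$, the term $S=\emptyset$ vanishes, and for $s\ne1$ the trace $m\mapsto m+s(m)$ maps $L'$ onto $(L')^s$. (Dimension check: $7\cdot4=28=8\cdot7/2$.) In particular $j_1\in\Lambda$.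

**Lemma 11.** Let $\Psi:L^*\to\mathbb F_2$ be a homomorphism such that

(i) $\Psi$ is $\Gamma$-invariant;

(ii) $\Psi((L^s)^*)=0$ for $1\ne s\in\Gamma$.

Order $\mathbb Z^3$ lexicographically with respect to $(\nu_3,\nu_2,\nu_1)$, and for $x\in D^*$ with leading term $mj^\nu$ ($\nu$ minimal in the support) put $\tilde\Psi(x)=\Psi(m)$. Then $\tilde\Psi:D^*\to\mathbb F_2$ is a homomorphism, $\tilde\Psi\circ\sigma=\tilde\Psi$, and $\tilde\Psi(\lambda)=0$ for $0\ne\lambda\in\Lambda$.

*Proof.* The minimum exists by the support conditions. The leading term of $xx'$ is $m\,s^\nu(m')\,j^{\nu+\nu'}$, so $\tilde\Psi$ is a homomorphism by (i). The involution sends a term $mj^\nu$ to $s^\nu(m)j^\nu$, so the leading coefficient of $\sigma(x)$ is $s^\nu(m)$, and $\tilde\Psi(\sigma(x))=\tilde\Psi(x)$ by (i). By (4), the terms of $\lambda$ in the $S$-summand have exponents congruent mod $2$ to the indicator vector of $S$ and coefficients in $L^{s_S}$. So the leading coefficient of $\lambda$ lies in $(L^{s_S})^*$ for some $S\ne\emptyset$;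 use (ii). $\square$

Compare with Proposition 9, taking $\lambda_0=j_1$ and $v=\ell\in L^*$, which is symmetric. We have $\mathrm{Nrd}(\ell)=N_{L'/K}(\ell)=N_{L/k}(\ell)$, and $\mathrm{Nrd}(j_1)=N_{K(j_1)/K}(j_1)^4=t_1^4$, a square. So besides (i) and (ii) we need an element $\ell\in L^*$ with

(iii) $\Psi(\ell)=1$;

(iv) $N_{L/k}(\ell)\in k^{*2}$.

## 8. Three $\Gamma$-lattices

A $\Gamma$-lattice is a free abelian group of finite rank with a $\Gamma$-action. For a $\Gamma$-lattice $X$, the group algebra $\mathbb F_2[X]$ is a Laurent polynomial ring, hence a UFD, and its unit group is $X$. Let $L=\mathrm{Frac}\,\mathbb F_2[X]$ with the induced action. If $\Gamma$ acts faithfully on $X$, then $L/k$ with $k=L^\Gamma$ is Galois with group $\Gamma$. We write $X$ additively, and multiplicatively inside $L^*$.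

**Lemma 12.** If $\Gamma$ acts faithfully on $X$ and $H^1(H,X)=0$ for every subgroup $H\le\Gamma$, then there is a $\Gamma$-equivariant retraction $\rho:L^*\to X$ of the inclusion $X\subset L^*$.

*Proof.* The group $\Gamma$ permutes the height one primes of $\mathbb F_2[X]$. In each orbit choose a prime, with generator $\varpi$, and let $H$ be its stabilizer. For $h\in H$ we have $h(\varpi)=u(h)\varpi$ with $u(h)\in X$ a unit, and $u(hh')=u(h)\,h(u(h'))$. So $u$ is a cocycle, and by hypothesis $u(h)=h(y)/y$ for some $y\in X$. Replace $\varpi$ by $\varpi/y$; now $\varpi$ is fixed by $H$. The elements $g(\varpi)$, $g\in\Gamma/H$, taken over all orbits, form a $\Gamma$-stable system of generators of all height one primes. By unique factorization $L^*$ is the direct product of $X$ and the free abelian group on this system, and both factors are $\Gamma$-stable. Let $\rho$ be the projection to $X$. $\square$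

Given such $\rho$ and a $\Gamma$-invariant $\psi:X\to\mathbb F_2$, put $\Psi=\psi\circ\rho$. It is $\Gamma$-invariant, and since $\rho((L^s)^*)\subset X^s$, condition (ii) holds as soon as $\psi(X^s)=0$ for all $s\ne1$. So we look for $X$ and $\psi$.

**The lattice $\mathbb Z[\Gamma]$.** Take $\psi(\sum n_gg)=\sum n_g$ mod $2$. All $H^1(H,\mathbb Z[\Gamma])$ vanish, $\psi$ is invariant, and if $s\ne1$ fixes $\sum n_gg$, then $n_{sg}=n_g$, so $\psi=0$ on it. Only (iv) fails, and it fails for every $\ell$ with $\Psi(\ell)=1$. Indeed, let $N=\sum_{g\in\Gamma}g$. For $m\in L^*$, $\rho(N_{L/k}(m))=\sum_gg\rho(m)=\alpha N$, where $\alpha$ is the sum of the coefficients of $\rho(m)$. If $N_{L/k}(m)$ is a square in $k$, then $\alpha N\in2\mathbb Z[\Gamma]$, so $\alpha$ is even and $\Psi(m)=0$.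

**The lattice $Y$.** So we force $N$ to be divisible by $2$:
$$Y=(\mathbb Z[\Gamma]\oplus\mathbb Ze)/\mathbb Z(N-2e),\qquad\Gamma\text{ fixing }e .$$
It is torsion-free since $N-2e$ is primitive. Extend $\psi$ by $\psi(e)=0$; this is well defined because $\psi(N-2e)=8=0$. But now Lemma 12 is not available. In
$$0\to\mathbb Z[\Gamma]\to Y\to\mathbb Z/2\to0$$
(quotient generated by the image of $e$), $\mathbb Z[\Gamma]$ is free over every $H\le\Gamma$, so
$$H^1(H,Y)\cong H^1(H,\mathbb Z/2)=\mathrm{Hom}(H,\mathbb F_2).\tag{5}$$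
And in fact for $L=\mathrm{Frac}\,\mathbb F_2[Y]$ no equivariant retraction $L^*\to Y$ exists. It would make $H^1(\Gamma,Y)\to H^1(\Gamma,L^*)$ injective, but the target is $0$ by Hilbert 90, while $H^1(\Gamma,Y)\ne0$.

**The lattice $X$.** The cure is to add elements whose coboundaries are the three cocycles generating (5). Let $\chi_1,\chi_2,\chi_3\in\mathrm{Hom}(\Gamma,\mathbb F_2)$ be the basis dual to $s_1,s_2,s_3$, $K_i=\ker\chi_i$ and $w_i=\sum_{g\in K_i}g$. Let $X=Y\oplus\mathbb Zz_1\oplus\mathbb Zz_2\oplus\mathbb Zz_3$ with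
$$gz_i=z_i+c_i(g),\qquad c_i(g)=\begin{cases}0&\chi_i(g)=0,\\w_i-e&\chi_i(g)=1.\end{cases}$$
This is an action because $c_i(gg')=c_i(g)+g\,c_i(g')$. If $\chi_i(g)=\chi_i(g')=1$, the left side is $0$; and $gw_i=N-w_i$, so the right side is $(w_i-e)+g(w_i-e)=N-2e=0$. The other cases are clear, as $w_i$ is fixed by $K_i$. The action is faithful since $X\supset\mathbb Z[\Gamma]$.

**Lemma 13.** $H^1(H,X)=0$ for every subgroup $H\le\Gamma$.

*Proof.* Since $X/Y=\mathbb Z^3$ with trivial action, there is an exact sequence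
$$\mathbb Z^3\xrightarrow{\ \partial\ }H^1(H,Y)\to H^1(H,X)\to H^1(H,\mathbb Z^3)=0 .$$
Here $\partial(z_i)$ is the class of the cocycle $h\mapsto hz_i-z_i=c_i(h)$. Under (5) we read off the coefficient of $e$ mod $2$, so it corresponds to $\chi_i|_H$. These restrictions generate $\mathrm{Hom}(H,\mathbb F_2)$, since every homomorphism $H\to\mathbb F_2$ extends to the $\mathbb F_2$-vector space $\Gamma$. So $\partial$ is onto. $\square$

**Lemma 14.** Define $\psi:X\to\mathbb F_2$ by $\psi(g)=1$ for $g\in\Gamma$ and $\psi(e)=\psi(z_i)=0$. Then $\psi$ is well defined and $\Gamma$-invariant, and $\psi(X^s)=0$ for each $s\in\Gamma\setminus\{1\}$.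

*Proof.* It is well defined as $\psi(N-2e)=8=0$, and invariant as $\psi(w_i-e)=4=0$. Let $x=\sum n_gg+me+\sum a_iz_i\in X^s$ and $I=\{i:\chi_i(s)=1\}$. Then $(s-1)x=0$ means
$$\sum_g(n_{sg}-n_g)g+\sum_{i\in I}a_i(w_i-e)=j(N-2e)\quad\text{in }\mathbb Z[\Gamma]\oplus\mathbb Ze$$
for some $j\in\mathbb Z$. Comparing coefficients of $g$,
$$n_{sg}-n_g=j-\sum_{i\in I}a_i\,[g\in K_i]\qquad\text{for all }g,$$
where $[g\in K_i]$ is $1$ or $0$ according as $g\in K_i$ or not. Let $C$ be a complement of $\langle s\rangle$ in $\Gamma$, so $|C|=4$ and $\Gamma=C\sqcup sC$. Then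
$$\psi(x)\equiv\sum_{g\in C}(n_g+n_{sg})\equiv\sum_{g\in C}(n_{sg}-n_g)=4j-\sum_{i\in I}a_i\,|C\cap K_i|\equiv0\pmod2,$$
because $C\cap K_i$ has index $1$ or $2$ in $C$, so $|C\cap K_i|\in\{2,4\}$. $\square$

The last line is where three generators are used. The same construction with $\Gamma=(\mathbb Z/2)^2$ breaks exactly there: take $s=s_1s_2$ and $x=1_\Gamma+z_1+z_2$. Then $w_1=1+s_2$, $w_2=1+s_1$, and
$$(s-1)x=s-1+(w_1-e)+(w_2-e)=1+s_1+s_2+s_1s_2-2e=N-2e=0,$$
so $x\in X^s$ although $\psi(x)=1$. With $\Gamma=\mathbb Z/2$ already invariance fails, since then $\psi(w_1-e)=1$.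

## 9. The character on the Laurent series algebra and the proof of Theorem 1

**Step 1: the field.** This step supplies $L$, $\Psi$ and $\ell$. Let $X,\psi$ be as in Lemma 14, $L=\mathrm{Frac}\,\mathbb F_2[X]$ and $k=L^\Gamma$. By Lemmas 12 and 13 there is an equivariant retraction $\rho:L^*\to X$. Put $\Psi=\psi\circ\rho$, and let $\ell\in L^*$ be the element $1_\Gamma\in\mathbb Z[\Gamma]\subset X$. Then (i) holds because $\rho$ is equivariant and $\psi$ invariant. Condition (ii) holds because $\rho((L^s)^*)\subset X^s$ and $\psi(X^s)=0$. Condition (iii) holds because $\rho(\ell)=1_\Gamma$. Finally $N_{L/k}(\ell)=\prod_gg(\ell)$ is the element $N=2e$ of $X$, written multiplicatively: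
$$N_{L/k}(\ell)=e^2,\qquad e\in X^\Gamma\subset k^*,$$
which is (iv).

**Step 2: the algebra.** This step supplies $(D,\sigma)$ and $\Phi$. For this $L/k$ form $K$, $D$ and $\sigma$ as in Section 7. By Lemma 10, $K$ is nonperfect of characteristic $2$ and $D$ is a central division $K$-algebra of degree $8$. By Lemma 11, $\Phi=\tilde\Psi$ satisfies the hypotheses of Proposition 9. Also $\sigma(\ell)=\ell$ and $\tilde\Psi(\ell)=1$.

**Step 3: the unipotent element.** Take $n=1$ and $\mathbf G=\mathbf G_1$, of type $D_8$ and $K$-rank $1$. With $\lambda_0=j_1\in\Lambda$ and $v=\ell$ we have $\mathrm{Nrd}(j_1^{-1}\ell)=t_1^{-4}e^2\in K^{*2}$. So Proposition 9 applies: $\Theta$ vanishes on $\mathbf G(K)^+$, and $u_\ell=\begin{pmatrix}0&\ell^{-1}\\\ell&0\end{pmatrix}$ lifts to $\tilde u\in\mathbf G(K)$ with $\tilde u^2=1$ and $\Theta(\tilde u)=\tilde\Psi(\ell)=1$. Hence $\tilde u$ is unipotent and $\tilde u\notin\mathbf G(K)^+$. This proves Theorem 1. $\blacksquare$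

## 10. The quotient $\mathbf G_n(K)/\mathbf G_n(K)^+$ for $n\ge2$

Now let $K,D,\sigma$ be as in Theorem 2, in particular $1\in\Lambda$, and $n\ge2$. Since $d\ge2$, $nd\ge4$ and Sections 4 and 5 apply. The plan is to extend the map "$g\mapsto$ class of $c$" to $n\times n$ blocks with values in $Q:=D^*/\Sigma$, which is an abelian group because $\Sigma\supset[D^*,D^*]$, and then to show that it computes the whole quotient.

**Changing the involution.** The hypothesis $1\in\Lambda$ is a normalization. Let $\sigma$ be any $K$-linear involution on $D$ and $0\ne\lambda_0\in\Lambda$. Then $\sigma'(x)=\lambda_0^{-1}\sigma(x)\lambda_0$ is an involution, since $\sigma(\lambda_0)=\lambda_0$, and $x+\sigma'(x)=\lambda_0^{-1}(\lambda_0x+\sigma(\lambda_0x))$. So $\{x+\sigma'(x)\}=\lambda_0^{-1}\Lambda\ni1$. Moreover $\sum\sigma'(x_i)y_i=\lambda_0^{-1}\sum\sigma(x_i)\lambda_0y_i$, so the substitution $y\mapsto\lambda_0y$ identifies the groups $\mathbf U_n$, hence the groups $\mathbf G_n$, of $\sigma$ and $\sigma'$.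

**Step 1: products of symmetric elements.** This step controls $Q$. *Every $x\in D^*$ is $x=vv'$ with $v,v'$ symmetric.* Indeed $x$ and $\sigma(x)$ have the same minimal polynomial over $K$, so by Skolem–Noether there is $v_0\ne0$ with $v_0\sigma(x)=xv_0$. Applying $\sigma$ gives $\sigma(v_0)\sigma(x)=x\sigma(v_0)$. Take $v=v_0+\sigma(v_0)$ if this is nonzero, and $v=v_0$ (then symmetric) otherwise. In both cases $v$ is symmetric and $v\sigma(x)=xv$, and $v'=v^{-1}x$ satisfies $\sigma(v')=\sigma(x)v^{-1}=v^{-1}x=v'$.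

For $x\in D^*$, $x\sigma(x)=x\cdot1\cdot\sigma(x)\in\Lambda\setminus\{0\}$ because $1\in\Lambda$. So symmetric elements have square in $\Sigma$. Writing $x=vv'$, we get $x^2\in\Sigma$ for all $x$, and $\sigma(x)\equiv x^{-1}\equiv x$ mod $\Sigma$. So $Q$ has exponent dividing $2$ and $\sigma$ acts trivially on $Q$.

Recall the Dieudonné determinant $GL_n(D)\to D^*/[D^*,D^*]$: a homomorphism that is trivial on elementary matrices and sends $\mathrm{diag}(x,1,\dots,1)$ to $[x]$. Let $\Delta:GL_n(D)\to Q$ be the induced homomorphism. Then $\Delta(p^*)=\Delta(p)$: both sides are homomorphisms in $p$ ($Q$ being abelian), and they agree on elementary matrices and on $\mathrm{diag}(x,1,\dots,1)$, which generate $GL_n(D)$.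

**Step 2: $\Delta(\lambda)=1$ for invertible $\lambda\in\Lambda_n$.** This is the analogue of "$\Phi$ vanishes on $\Lambda\setminus\{0\}$". Suppose $x^*\lambda x=0$ for all $x\in D^n$. Polarizing, $\delta+\sigma(\delta)=0$ for all $\delta=x^*\lambda y$, i.e. for all $\delta\in D$ as $\lambda$ is invertible. This contradicts $\Lambda\ne0$. So some $\mu_1=x^*\lambda x$ is nonzero, and $\mu_1\in\Lambda$ because $\lambda=m+m^*$ gives $\mu_1=x^*mx+\sigma(x^*mx)$. Let $W=\{y:x^*\lambda y=0\}$, a right subspace of dimension $n-1$ not containing $x$. In a basis consisting of $x$ and a basis of $W$, i.e. for a suitable $p\in GL_n(D)$, $p^*\lambda p$ is block diagonal with blocks $\mu_1$ and $\lambda'$. Since $p^*\lambda p\in\Lambda_n$, we have $\lambda'\in\Lambda_{n-1}$, and $\lambda'$ is invertible. By induction $p^*\lambda p=\mathrm{diag}(\mu_1,\dots,\mu_n)$ for some $p\in GL_n(D)$ and $\mu_i\in\Lambda\setminus\{0\}$. So $\Delta(\lambda)=\Delta(p)^{-2}\prod[\mu_i]=1$.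

**Step 3: a homomorphism $\theta:\mathbf S_n(K)\to Q$ trivial on $\pi(\mathbf G_n(K)^+)$.** For $n\ge2$ the block $c$ can be nonzero and singular, so we define $\theta$ on an open set and extend. Let $\Omega$ be the set of $g\in\mathbf S_n(K)$ with block $c$ invertible. The field $K$ is infinite (Wedderburn), and connected reductive groups over infinite fields have Zariski dense $K$-points. $\Omega$ is the set of $K$-points of a Zariski open subset. This subset is nonempty: as $1_n\in\Lambda_n$, the computation (3) with $\lambda=1_n$ gives $\begin{pmatrix}0&1\\1&0\end{pmatrix}\in\mathbf S_n(K)$. Since $\mathbf S_n$ is irreducible, any finite intersection of left translates $g\Omega$ is nonempty.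

Put $\theta(g)=\Delta(c)$ on $\Omega$. If $g,g',gg'\in\Omega$, then $c''=ca'+fc'=c\lambda c'$ with $\lambda=a'c'^{-1}+c^{-1}f\in\Lambda_n$ by (2), and $\lambda$ is invertible. So by Step 2
$$\theta(gg')=\theta(g)\theta(g')\qquad\text{whenever }g,g',gg'\in\Omega.\tag{6}$$
For general $g$ put $\theta(g)=\theta(gx)\theta(x)^{-1}$ with any $x$ such that $x,gx\in\Omega$.

*Independence of $x$.* If also $y,gy\in\Omega$, choose $z$ such that $z$, $z'=y^{-1}xz$, $xz$ and $gxz$ all lie in $\Omega$. As $yz'=xz$, four applications of (6) give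
$$\theta(gx)\theta(x)^{-1}=\theta(gxz)\theta(xz)^{-1}=\theta(gyz')\theta(yz')^{-1}=\theta(gy)\theta(y)^{-1}.$$
By (6) the new $\theta$ agrees with the original one on $\Omega$.

*Multiplicativity.* Choose $x$ with $x,g'x,gg'x\in\Omega$. Then
$$\theta(g)\theta(g')=\theta(gg'x)\theta(g'x)^{-1}\cdot\theta(g'x)\theta(x)^{-1}=\theta(gg').$$

*Block upper triangular elements.* If $g$ has $c=0$ and diagonal blocks $a,a^{-*}$, and $x\in\Omega$ has lower left block $c_x$, then $gx$ has lower left block $a^{-*}c_x$. So $gx\in\Omega$ and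
$$\theta(g)=\Delta(a^{-*})=\Delta(a).\tag{7}$$
Hence $\theta$ is trivial on $R_u(\mathbf P_{\min})(K)$, where $a$ is unitriangular, and by Lemma 6 $\theta\circ\pi$ is trivial on $\mathbf G_n(K)^+$.

**Step 4: $\mathbf G_n(K)/\mathbf G_n(K)^+$ is a quotient of $D_0$.** Let $\tilde{\mathbf U}^\pm$ be the unipotent radicals of $\pi^{-1}(\mathbf P)$ and its opposite, and $\mathbf M$ as in the proof of Lemma 7. The big cell $\mathbf C=\tilde{\mathbf U}^+\mathbf M\tilde{\mathbf U}^-$ is open in $\mathbf G_n$, and $\mathbf C(K)=\tilde{\mathbf U}^+(K)\mathbf M(K)\tilde{\mathbf U}^-(K)$. For $g\in\mathbf G_n(K)$, $\mathbf C\cap g\mathbf C^{-1}$ is open and nonempty, so it has a $K$-point $x$ by density. Then $x\in\mathbf C(K)$ and $x^{-1}g\in\mathbf C(K)$, so $g\in\mathbf C(K)\mathbf C(K)$. Hence $\mathbf G_n(K)$ is generated by $\mathbf G_n(K)^+$ and $\mathbf M(K)$.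

For $\varepsilon=1+rE_{ij}$ with $i\ne j$, $r\in D$, the element $\mathrm{diag}(\varepsilon,\varepsilon^{-*})$ lies in $\mathbf U(\chi')(K)$ for a cocharacter $\chi'$ as in Section 5 with $r_i>r_j$. Indeed $\varepsilon^{-*}=1+\sigma(r)E_{ji}$, and conjugation by $\chi'(t)$ multiplies both off-diagonal entries by $t^{r_i-r_j}$. So it lies in $\pi(\mathbf G_n(K)^+)$ by Lemma 5. Let $E_n(D)$ be the group generated by all such $\varepsilon$. By Gaussian elimination every $a\in GL_n(D)$ is $\varepsilon\cdot\mathrm{diag}(x,1,\dots,1)$ with $\varepsilon\in E_n(D)$, and then $\mathrm{Nrd}(a)=\mathrm{Nrd}(x)$.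

For $x\in D_0$ let $\kappa(x)\in\mathbf G_n(K)$ be the unique lift of $\mathrm{diag}(x,1,\dots,1;\sigma(x)^{-1},1,\dots,1)$, which exists by Lemma 7. By uniqueness, $\kappa$ is a homomorphism on $D_0$. Let $m\in\mathbf M(K)$, $\pi(m)=\mathrm{diag}(a,a^{-*})$, $a=\varepsilon\cdot\mathrm{diag}(x,1,\dots,1)$. By Lemma 7, $\mathrm{Nrd}(x)=\mathrm{Nrd}(a)\in K^{*2}$, so $x\in D_0$, and $\pi(m)\in\pi(\mathbf G_n(K)^+)\,\pi(\kappa(x))$. As $\pi$ is injective on $K$-points, $m\in\mathbf G_n(K)^+\kappa(x)$. Since $\mathbf G_n(K)^+$ is normal, $\kappa$ induces a surjective homomorphism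
$$\bar\kappa:D_0\to\mathbf G_n(K)/\mathbf G_n(K)^+ .$$

**Step 5: $\Sigma\subset D_0$ and $\ker\bar\kappa=\Sigma$.** If $x\in D_0$ and $\kappa(x)\in\mathbf G_n(K)^+$, then by Step 3 and (7) $1=\theta(\pi(\kappa(x)))=[x]$ in $Q$, so $x\in\Sigma$.

Conversely, for $0\ne\lambda\in\Lambda$ let $w_\lambda$ act as in (3) on the first hyperbolic plane and trivially on the others. With $b=\mathrm{diag}(\lambda^{-1},0,\dots,0)$ and $c=\mathrm{diag}(\lambda,0,\dots,0)$ in $\Lambda_n$, the computation of (3) shows that it lies in $\pi(\mathbf G_n(K)^+)$. On the first plane $w_1w_\lambda=\mathrm{diag}(\lambda,\lambda^{-1})$, and $\lambda^{-1}=\sigma(\lambda)^{-1}$. So $\lambda\in D_0$ by Lemma 7, and $\kappa(\lambda)\in\mathbf G_n(K)^+$.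

For commutators we use $n\ge2$. For $a\in D^*$,
$$\begin{pmatrix}1&a\\0&1\end{pmatrix}\begin{pmatrix}1&0\\a^{-1}&1\end{pmatrix}\begin{pmatrix}1&a\\0&1\end{pmatrix}=\begin{pmatrix}0&a\\a^{-1}&0\end{pmatrix},\qquad\begin{pmatrix}0&a\\a^{-1}&0\end{pmatrix}\begin{pmatrix}0&1\\1&0\end{pmatrix}=\begin{pmatrix}a&0\\0&a^{-1}\end{pmatrix},$$
so $\mathrm{diag}(a,a^{-1})\in E_2(D)$. Hence for $a,b\in D^*$
$$\mathrm{diag}([a,b],1)=\mathrm{diag}(a,a^{-1})\,\mathrm{diag}(b,b^{-1})\,\mathrm{diag}((ba)^{-1},ba)\in E_2(D).$$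
So $[a,b]\in D_0$ and $\kappa([a,b])\in\mathbf G_n(K)^+$ by Step 4. Hence $\Sigma\subset D_0$ and $\ker\bar\kappa=\Sigma$, which proves (b).

**Step 6: every coset of $\mathbf G_n(K)^+$ contains a unipotent.** Let $x\in D_0$ and write $x=vv'$ with $v,v'$ symmetric, by Step 1. Let $u$ act as $\begin{pmatrix}0&v^{-1}\\v&0\end{pmatrix}$ on the first hyperbolic plane, as $\begin{pmatrix}0&v'^{-1}\\v'&0\end{pmatrix}$ on the second, and trivially on the others. Then
$$u=(w_1\oplus w_1)\cdot m,\qquad m=\mathrm{diag}(a,a^{-*}),\quad a=\mathrm{diag}(v,v',1,\dots,1),$$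
where $w_1\oplus w_1$ acts on the first two planes. It is a product of two elements of $\pi(\mathbf G_n(K)^+)$, one for each plane, by the argument in Step 5. Since $\mathrm{Nrd}(a)=\mathrm{Nrd}(v)\mathrm{Nrd}(v')=\mathrm{Nrd}(x)\in K^{*2}$, $m$ lifts by Lemma 7, so $u$ lifts to $\tilde u\in\mathbf G_n(K)$. As $u^2=1$ and $\pi$ is injective on $K$-points, $\tilde u^2=1$, so $\tilde u$ is unipotent. Note that neither $\mathrm{Nrd}(v)$ nor $\mathrm{Nrd}(v')$ need be a square, only their product; this is where two planes are used.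

Finally $\mathrm{diag}(v,v')=\mathrm{diag}(vv',1)\,\mathrm{diag}(v'^{-1},v')$ with $\mathrm{diag}(v'^{-1},v')\in E_2(D)$, so $\tilde u\equiv\kappa(x)$ mod $\mathbf G_n(K)^+$. By Step 4 the unipotents surject onto $\mathbf G_n(K)/\mathbf G_n(K)^+$. Since $\mathbf G_n(K)^+$ is itself generated by unipotents, $\mathbf G_n(K)_u=\mathbf G_n(K)$, which is (a). Now (c) is immediate from (a) and (b).

**Step 7: $D_0\ne\Sigma$ for the algebra of Theorem 1.** For the $D,\sigma,\Lambda$ of Section 9, $j_1\in\Lambda$. Pass to $\sigma'(x)=j_1^{-1}\sigma(x)j_1$, for which $\Lambda'=j_1^{-1}\Lambda\ni1$. By Lemma 11, $\tilde\Psi$ vanishes on $\Lambda\setminus\{0\}$, and $\tilde\Psi(j_1)=0$; so $\tilde\Psi$ vanishes on $\Lambda'\setminus\{0\}$. It vanishes on commutators, since $\mathbb F_2$ is abelian. Hence it vanishes on the group $\Sigma$ formed with $\Lambda'$. But $\mathrm{Nrd}(\ell)=e^2$, so $\ell\in D_0$, while $\tilde\Psi(\ell)=1$. Hence $D_0\ne\Sigma$, and (c) gives $\mathbf G_n(K)^+\subsetneq\mathbf G_n(K)_u$ for all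 $n\ge2$. By Sections 4 and 5, $\mathbf G_n$ has type $D_{8n}$ and $K$-rank $n$. This proves (d) and Theorem 2. $\blacksquare$
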